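\title{Two minimax eigenvalue sequences of the $p$-Laplacian and a Klein bottle}

\begin{abstract}
For the Dirichlet $p$-Laplacian on a bounded domain $\Omega\subset\mathbb R^N$ we compare the Ljusternik--Schnirelman values $\lambda_n^{LS}$, built from compact symmetric sets of genus at least $n$, with the values $\lambda_n''$, built from odd images of the sphere $S^{n-1}$. We prove that $\lambda_3''=\lambda_3^{LS}$ for every bounded domain and every $p>1$, and that for every $N\ge5$ and $n\ge4$ there is a smooth bounded domain in $\mathbb R^N$ on which $\lambda_n''>\lambda_n^{LS}$ for all large $p$. Together with the known cases $n=1,2$, this shows that the two values agree for all $\Omega$ and $p$ exactly when $n\le3$. The domain is built around a Klein bottle in $S^4$ that is symmetric under the antipodal map.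
\end{abstract}

\section{The two sequences}\label{sec:intro}

Let $\Omega\subset\mathbb R^N$ be a bounded domain with Lipschitz boundary, let $p>1$, and consider the Dirichlet eigenvalue problem for $\Delta_pu=\operatorname{div}(|\nabla u|^{p-2}\nabla u)$:
\begin{equation}\label{eq:problem}
-\Delta_pu=\lambda|u|^{p-2}u\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .
\end{equation}
Put
\[
E(u)=\int_\Omega|\nabla u|^p\,dx,\qquad \mathcal M=\Big\{u\in W^{1,p}_0(\Omega):\int_\Omega|u|^p\,dx=1\Big\},
\]
and give $\mathcal M$ the topology of $W^{1,p}_0(\Omega)$. Testing \eqref{eq:problem} with $u$ shows that a weak solution $u\in\mathcal M$ has $\lambda=E(u)$. For $p=2$ the $n$-th eigenvalue is the minimum, over $n$-dimensional subspaces $L$, of the maximum of $E$ on $L\cap\mathcal M$. For $p\ne2$ the equation is nonlinear and subspaces lose their role. What survives is the symmetry: $E$ is even and $\mathcal M=-\mathcal M$. One therefore replaces the sphere $L\cap\mathcal M$ by symmetric subsets of $\mathcal M$ that are at least as large as $S^{n-1}$, and there are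 two ways to measure this: by the maps \emph{from the set into spheres}, or by the maps \emph{from spheres into the set}.

Throughout, a set $A$ is \emph{symmetric} if $A=-A$, and an \emph{odd map} is a continuous map $f$ with $f(-x)=-f(x)$. The \emph{Krasnosel'skii genus} $\gamma(A)$ of a nonempty closed symmetric subset $A$ of a Banach space is the least $k\in\mathbb N$ for which there is an odd map $A\to\mathbb R^k\setminus\{0\}$; it is $\infty$ if there is no such $k$, and $\gamma(\emptyset)=0$. Let
\begin{align*}
\mathcal A_n&=\{A\subset\mathcal M:\ A\text{ compact and symmetric},\ \gamma(A)\ge n\},\\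
\mathcal B_n&=\{h(S^{n-1}):\ h:S^{n-1}\to\mathcal M\text{ odd}\},
\end{align*}
where $S^{n-1}$ is the unit sphere of $\mathbb R^n$. The two sequences of eigenvalues of \eqref{eq:problem} to be compared are the Ljusternik--Schnirelman sequence $\lambda_n^{LS}$ and the sequence $\lambda_n''$:
\[
\lambda_n^{LS}=\inf_{A\in\mathcal A_n}\sup_{u\in A}E(u),\qquad
\lambda_n''=\inf_{A\in\mathcal B_n}\sup_{u\in A}E(u).
\]
We use only these formulas, which make sense on every bounded domain.

Two facts about the genus are used repeatedly. First, if there is an odd map $A\to A'$, then $\gamma(A)\le\gamma(A')$, because it can be composed with odd maps $A'\to\mathbb R^k\setminus\{0\}$. Second, the Borsuk--Ulam theorem says that $\gamma(S^{n-1})=n$. Together they give $\gamma(h(S^{n-1}))\ge n$, so $\mathcal B_n\subset\mathcal A_n$ and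
\begin{equation}\label{eq:basic}
\lambda_n^{LS}\le\lambda_n''<\infty .
\end{equation}
Finiteness holds because $L\cap\mathcal M\in\mathcal B_n$ for every $n$-dimensional subspace $L$.

For $p=2$ there is equality. Let $\lambda_1\le\lambda_2\le\cdots$ be the Dirichlet eigenvalues of $-\Delta$ with orthonormal eigenfunctions $\varphi_k$. The span of $\varphi_1,\dots,\varphi_n$ gives $\lambda_n''\le\lambda_n$. If $A\in\mathcal A_n$, the odd map $u\mapsto(\int u\varphi_1,\dots,\int u\varphi_{n-1})$ must vanish at some $u\in A$, and then $E(u)\ge\lambda_n$; so $\lambda_n^{LS}\ge\lambda_n$. For general $p$ it is known that $\lambda_n''=\lambda_n^{LS}$ for $n=1,2$ (we recall the short proof in Section~\ref{sec:low}). These cases suggest that the two sequences might always be the same. The question, which comes from \cite{limit}, is whether $\lambda_n''=\lambda_n^{LS}$ for every $n$, every $\Omega$ and every $p>1$. The answer is no.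

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For every bounded domain $\Omega$ and every $p>1$, $\lambda_3''=\lambda_3^{LS}$.
\item[(b)] Let $N\ge5$ and $n\ge4$. There are a bounded domain $\Omega\subset\mathbb R^N$ with $C^\infty$ boundary, numbers $0<\mu'<\mu$ and $p_*<\infty$ such that for all $p\ge p_*$
\[
\lambda_n^{LS}\le(\mu')^p<\mu^p\le\lambda_n'' .
\]
\end{enumerate}
\end{theorem}

With the cases $n=1,2$, the identity $\lambda_n''=\lambda_n^{LS}$ holds for all $\Omega$ and $p$ exactly when $n\le3$. The domain in (b) depends on $n$ and $N$. Nothing is claimed about which other triples $(N,\Omega,p)$, for example with $N\in\{2,3,4\}$ or with moderate $p\ne2$, exhibit a gap.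

Both parts have one mechanism behind them. Nonnegative functions can be deformed into one another without raising the energy, so a symmetric family of sign-changing functions can be \emph{suspended} at no cost: let the negative part fade out and contract to one fixed positive function, and do the opposite on the other side. Thus level $n$ is governed by sign-changing families at level $n-1$. Genus $2$ is a matter of connected components and always produces an odd circle, whose suspension is an odd $2$-sphere; this gives (a). Genus $3$ does not produce an odd $2$-sphere: a symmetric Klein bottle $X$ has genus at least $3$ and receives no odd map from $S^2$. For (b) we build a domain in which, for large $p$, the sign-changing functions of low energy are tracked by the points of $X$.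

Section~\ref{sec:tools} collects the Sobolev tools and Section~\ref{sec:low} treats $n\le3$. Section~\ref{sec:top} constructs a space $T$ with $\gamma(T)\ge n$ that receives no odd map from $S^{n-1}$, Section~\ref{sec:domain} constructs the domain, and Sections~\ref{sec:lower} and~\ref{sec:upper} map a sublevel set of $E$ to $T$ and $T$ to a smaller sublevel set.

\section{Positive parts and $p$-sums}\label{sec:tools}

Functions in $W_0^{1,p}(\Omega)$ are extended by zero, so that $W_0^{1,p}(\Omega)$ is the closure of $C_c^\infty(\Omega)$ in $W^{1,p}(\mathbb R^N)$. We write $\|\cdot\|_p$ for the $L^p$ norm, $u^\pm=\max(\pm u,0)$ for functions, and $t_+=\max(t,0)$ for numbers and explicit expressions. The following textbook facts are used.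
\begin{enumerate}
\item[(S1)] A sequence that converges in $L^p$ has a subsequence that converges almost everywhere and is dominated by one $L^p$ function.
\item[(S2)] If $u\in W^{1,p}(\mathbb R^N)$, then $u^+\in W^{1,p}(\mathbb R^N)$, $\nabla u^+=1_{\{u>0\}}\nabla u$, and $\nabla u=0$ a.e.\ on $\{u=0\}$. Hence $E(u)=E(u^+)+E(u^-)$.
\item[(S3)] If $G\in C^1(\mathbb R^2)$ has bounded gradient, $G(0,0)=0$ and $v,w\in W_0^{1,p}(\Omega)$, then $G(v,w)\in W_0^{1,p}(\Omega)$ and $\nabla G(v,w)=\partial_1G(v,w)\nabla v+\partial_2G(v,w)\nabla w$.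
\item[(S4)] An $L$-Lipschitz function with compact support in $\Omega$ lies in $W_0^{1,p}(\Omega)$, and its gradient has norm at most $L$ a.e.
\item[(Q)] If $q:K\to Y$ is a continuous surjection from a compact space onto a Hausdorff space, then a map $F$ on $Y$ is continuous as soon as $F\circ q$ is.
\end{enumerate}
To prove that a map $F$ between metric spaces is continuous it suffices to show that every sequence $x_k\to x$ has a subsequence along which $F(x_k)\to F(x)$. We use this in both lemmas below.

\begin{lemma}\label{lem:plus}
The maps $u\mapsto u^+$, $u\mapsto u^-$ and $(f,g)\mapsto\max(f,g)$ are continuous on $W^{1,p}(\mathbb R^N)$ and preserve $W_0^{1,p}(\Omega)$.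
\end{lemma}

\begin{proof}
Since $u^-=(-u)^+$ and $\max(f,g)=g+(f-g)^+$, it suffices to treat $u^+$. Let $u_k\to u$ in $W^{1,p}$. Then $u_k^+\to u^+$ in $L^p$ because $|u_k^+-u^+|\le|u_k-u|$. By (S1) we may assume that $u_k\to u$ and $\nabla u_k\to\nabla u$ a.e.\ and that $|\nabla u_k|\le g\in L^p$. At almost every point of $\{u>0\}$ we have $u_k>0$ for large $k$, so $\nabla u_k^+=\nabla u_k\to\nabla u=\nabla u^+$. At almost every point of $\{u<0\}$ we have $\nabla u_k^+=0=\nabla u^+$ for large $k$. At almost every point of $\{u=0\}$ we have $|\nabla u_k^+|\le|\nabla u_k|\to|\nabla u|=0$. Dominated convergence gives $\nabla u_k^+\to\nabla u^+$ in $L^p$. If $u\in W_0^{1,p}(\Omega)$, take $u_k\in C_c^\infty(\Omega)$; then $u_k^+\in W_0^{1,p}(\Omega)$ by (S4), and so is the limit $u^+$.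
\end{proof}

Next we need to join two nonnegative functions $v,w\in\mathcal M$ inside $\mathcal M$ without raising the energy. Along the segment $(1-\tau)v+\tau w$, convexity bounds both the energy and the norm from above, which says nothing about their quotient. The remedy is to interpolate the $p$-th powers, which keeps the norm exact. For $v,w\ge0$ put
\[
v\oplus w=(v^p+w^p)^{1/p},\qquad\text{so that}\qquad\|v\oplus w\|_p^p=\|v\|_p^p+\|w\|_p^p .
\]

\begin{lemma}\label{lem:sum}
If $v,w\in W_0^{1,p}(\Omega)$ are nonnegative, then $v\oplus w\in W_0^{1,p}(\Omega)$ and $E(v\oplus w)\le E(v)+E(w)$. The map $(v,w)\mapsto v\oplus w$ is continuous on pairs of nonnegative functions in $W_0^{1,p}(\Omega)$.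
\end{lemma}

\begin{proof}
Let $z=v\oplus w$. The $\ell^p$ norm on $\mathbb R^2$ is not differentiable at the origin, so we regularize. For $\epsilon>0$ the function $G_\epsilon(a,b)=(|a|^p+|b|^p+\epsilon^p)^{1/p}-\epsilon$ vanishes at the origin and is $C^1$, since $p>1$. Its partial derivatives have absolute values $|a|^{p-1}(|a|^p+|b|^p+\epsilon^p)^{-(p-1)/p}\le1$ and the same with $|b|^{p-1}$ in place of $|a|^{p-1}$. With $z_\epsilon=(v^p+w^p+\epsilon^p)^{1/p}$, (S3) gives $z_\epsilon-\epsilon\in W_0^{1,p}(\Omega)$ and
\[
\nabla(z_\epsilon-\epsilon)=\Big(\frac v{z_\epsilon}\Big)^{p-1}\nabla v+\Big(\frac w{z_\epsilon}\Big)^{p-1}\nabla w .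
\]
Since $z\le z_\epsilon\le z+\epsilon$ and $\Omega$ is bounded, $z_\epsilon-\epsilon\to z$ in $L^p(\Omega)$. The gradients are dominated by $|\nabla v|+|\nabla w|$; they vanish on $\{z=0\}$, where $v=w=0$, and they converge pointwise on $\{z>0\}$. Hence $z_\epsilon-\epsilon\to z$ in $W^{1,p}$, so $z\in W_0^{1,p}(\Omega)$, and a.e.
\begin{equation}\label{eq:gradsum}
\nabla z=\Big(\frac vz\Big)^{p-1}\nabla v+\Big(\frac wz\Big)^{p-1}\nabla w\ \text{ on }\{z>0\},\qquad\nabla z=0\ \text{ on }\{z=0\}.
\end{equation}
On $\{z>0\}$ we have $(v/z)^p+(w/z)^p=1$, so H\"older's inequality in $\mathbb R^2$ with exponents $p/(p-1)$ and $p$ gives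
\begin{equation}\label{eq:holder}
|\nabla z|^p\le|\nabla v|^p+|\nabla w|^p\quad\text{a.e.},
\end{equation}
and integration gives the energy bound.

Let $v_k\to v$, $w_k\to w$ in $W^{1,p}$ and $z_k=v_k\oplus w_k$. The triangle inequality for the $\ell^p$ norm gives $|z_k-z|\le|v_k-v|+|w_k-w|$, so $z_k\to z$ in $L^p$. By (S1) we may assume that $v_k,w_k,\nabla v_k,\nabla w_k$ converge a.e.\ and that the gradients are dominated in $L^p$; by \eqref{eq:holder} so is $\nabla z_k$. At almost every point of $\{z>0\}$ we have $z_k>0$ for large $k$, and \eqref{eq:gradsum} gives $\nabla z_k\to\nabla z$. On $\{z=0\}$ we have $v=w=0$, hence $\nabla v=\nabla w=0$ a.e.\ by (S2), and \eqref{eq:holder} gives $|\nabla z_k|^p\le|\nabla v_k|^p+|\nabla w_k|^p\to0$. Dominated convergence finishes the proof.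
\end{proof}

\section{The levels $n\le3$}\label{sec:low}

In this section $\Omega$ is any bounded domain and $p>1$; no regularity of $\partial\Omega$ is used. By \eqref{eq:basic} it suffices to prove $\lambda_n''\le c$ for every $c>\lambda_n^{LS}$. Odd circles come from the following alternative.

\begin{lemma}\label{lem:loop}
Let $O\subset\mathcal M$ be open and symmetric. Then there is an odd map $S^1\to O$ or an odd map $O\to\{-1,1\}$.
\end{lemma}

\begin{proof}
The path components of $O$ are open. Indeed, let $u\in O$. The normalization $R(v)=v/\|v\|_p$ is continuous near $u$ and $R(u)=u$, so $R$ maps some ball $B$ of $W_0^{1,p}(\Omega)$ centered at $u$ into $O$. Every $u'\in\mathcal M\cap B$ is joined to $u$ in $O$ by the path $s\mapsto R((1-s)u+su')$.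

If $C$ is a path component of $O$, so is $-C$. Suppose that $C=-C$ for some $C$, and take a path $\eta:[0,\pi]\to C$ from some $u$ to $-u$. Define $\sigma(e^{is})=\eta(s)$ for $0\le s\le\pi$ and $\sigma(e^{is})=-\eta(s-\pi)$ for $\pi\le s\le2\pi$. The two formulas give $-u$ at $s=\pi$ and $u$ at $s=0,2\pi$, so $\sigma:S^1\to O$ is an odd map. Otherwise the components come in disjoint pairs $\{C,-C\}$; the function equal to $1$ on one member of each pair and to $-1$ on the other is odd and locally constant.
\end{proof}

\begin{proposition}\label{prop:onetwo}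
$\lambda_n''=\lambda_n^{LS}$ for $n=1,2$.
\end{proposition}

\begin{proof}
Let $c>\lambda_n^{LS}$ and $A\in\mathcal A_n$ with $E<c$ on $A$. For $n=1$, pick $u\in A$; then $\{u,-u\}\in\mathcal B_1$. For $n=2$, apply Lemma~\ref{lem:loop} to $O=\{u\in\mathcal M:E(u)<c\}\supset A$. An odd map $O\to\{-1,1\}$ would give $\gamma(A)\le1$. So there is an odd map $S^1\to O$, and $\lambda_2''\le c$.
\end{proof}

For $n=3$ we need an odd map $S^2\to\{E<c\}$, that is, an odd circle together with a disc that fills it; the antipodal disc closes the sphere. The genus gives no way to fill an arbitrary circle. It does allow us to find a circle in a smaller set, where the positive and negative parts \emph{separately} have quotient below $c$. There the negative part can be switched off, and Lemma~\ref{lem:sum} fills the resulting circle of nonnegative functions.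

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $c>\lambda_3^{LS}$, let $A\in\mathcal A_3$ with $E<c$ on $A$, and put
\[
\mathcal N_c=\{u\in\mathcal M:\ E(u^+)<c\|u^+\|_p^p,\ \ E(u^-)<c\|u^-\|_p^p\}.
\]
This set is symmetric because $(-u)^\pm=u^\mp$, it is open by Lemma~\ref{lem:plus}, and $u^\pm\ne0$ on it because the inequalities are strict.

\emph{Step 1: an odd circle in $\mathcal N_c$.} Let $g(u)=E(u^+)-c\|u^+\|_p^p$, so that $\mathcal N_c=\{g(u)<0,\ g(-u)<0\}$. On $A$ we know only the sum: $g(u)+g(-u)=E(u)-c<0$. We spend one unit of genus to make the two terms equal. The function $h(u)=g(u)-g(-u)$ is odd and continuous, and on the compact symmetric set $Z=\{u\in A:h(u)=0\}$ we have $g(u)=g(-u)<0$, so $Z\subset\mathcal N_c$. Suppose there is an odd map $f:\mathcal N_c\to\{-1,1\}$. Extend $f|_Z$ to a continuous function $F$ on $A$ by Tietze's theorem (take $F=0$ if $Z=\emptyset$) and let $\tilde f(u)=\frac12(F(u)-F(-u))$, which is odd and equals $f$ on $Z$. Then $(h,\tilde f):A\to\mathbb R^2$ is odd and has no zero, since $h\ne0$ off $Z$ and $\tilde f=\pm1$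 on $Z$. This contradicts $\gamma(A)\ge3$. By Lemma~\ref{lem:loop} there is an odd map $\sigma:S^1\to\mathcal N_c$.

\emph{Step 2: suspending the circle.} Put $v_\zeta=\sigma(\zeta)^+/\|\sigma(\zeta)^+\|_p$ for $\zeta\in S^1$. This is a continuous family of nonnegative functions in $\mathcal M$ with $E(v_\zeta)<c$. Fix $\zeta_0$ and let $w=v_{\zeta_0}$. For $|t|\le\frac12$ let $\alpha(t)=\min(1,1+2t)$ and $\beta(t)=\alpha(-t)$. Define $\tilde H$ on $S^1\times[-1,1]$ by
\[
\tilde H(\zeta,t)=\begin{cases}
\big((2-2t)^{1/p}v_\zeta\big)\oplus\big((2t-1)^{1/p}w\big), & \tfrac12\le t\le1,\\[3pt]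
R\big(\alpha(t)\sigma(\zeta)^+-\beta(t)\sigma(\zeta)^-\big), & |t|\le\tfrac12,\\[3pt]
-\tilde H(-\zeta,-t), & -1\le t\le-\tfrac12,
\end{cases}
\]
with $R(v)=v/\|v\|_p$. In the middle line the argument of $R$ is nonzero because $\max(\alpha,\beta)=1$ and $\sigma(\zeta)^\pm\ne0$. In the first line the $p$-th power of the norm is $(2-2t)+(2t-1)=1$. At $t=\frac12$ we have $\alpha=1$, $\beta=0$, and the first two lines both give $v_\zeta$. The middle line satisfies $\tilde H(-\zeta,-t)=-\tilde H(\zeta,t)$, because $\sigma(-\zeta)^\pm=\sigma(\zeta)^\mp$ and $t\mapsto-t$ exchanges $\alpha$ and $\beta$; in particular the last two lines agree at $t=-\frac12$, and the identity holds on all of $S^1\times[-1,1]$. By Lemmas~\ref{lem:plus} and~\ref{lem:sum}, $\tilde H$ is continuous into $\mathcal M$. Finally $\tilde H(\zeta,\pm1)=\pm w$ does not depend on $\zeta$. The surjection $S^1\times[-1,1]\to S^2$, $(\zeta,t)\mapsto(\sqrt{1-t^2}\,\zeta,t)$, identifies points only on the circles $t=\pm1$, so by (Q) $\tilde H$ induces an odd map $H:S^2\to\mathcal M$.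

\emph{Step 3: the energy.} For $|t|\le\frac12$, writing $\sigma^\pm=\sigma(\zeta)^\pm$,
\[
E(\tilde H(\zeta,t))=\frac{\alpha^pE(\sigma^+)+\beta^pE(\sigma^-)}{\alpha^p\|\sigma^+\|_p^p+\beta^p\|\sigma^-\|_p^p}<c ;
\]
this is where both inequalities defining $\mathcal N_c$ are needed. For $t\ge\frac12$, Lemma~\ref{lem:sum} gives $E(\tilde H(\zeta,t))\le(2-2t)E(v_\zeta)+(2t-1)E(w)<c$, and the case $t\le-\frac12$ follows since $E$ is even. So $H(S^2)\in\mathcal B_3$ and $\lambda_3''\le c$.
\end{proof}

\section{Large genus without odd spheres}\label{sec:top}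

We turn to part (b). The topology of the sublevel sets $\mathcal M^c=\{u\in\mathcal M:E(u)\le c\}$ need not be determined; it is enough to compare two of them with one finite-dimensional space.

\begin{lemma}\label{lem:sandwich}
Let $T\subset\mathbb R^D\setminus\{0\}$ be compact and symmetric.
\begin{enumerate}
\item[(i)] If $\gamma(T)\ge n$ and there is an odd map $\Phi:T\to\mathcal M^{c'}$, then $\lambda_n^{LS}\le c'$.
\item[(ii)] If there is no odd map $S^{n-1}\to T$ and there is an odd map $\Psi:\mathcal M^c\to T$, then $\lambda_n''\ge c$.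
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The set $\Phi(T)$ is compact and symmetric and $\gamma(\Phi(T))\ge\gamma(T)\ge n$, so $\Phi(T)\in\mathcal A_n$. (ii) If $h:S^{n-1}\to\mathcal M$ is odd and $E\le c$ on its image, then $\Psi\circ h$ is an odd map $S^{n-1}\to T$. So $\sup E>c$ on every set in $\mathcal B_n$.
\end{proof}

We look for a space that resembles a sphere in homology mod $2$, which is what the genus detects, but has no integral top homology, which is what an odd map from a sphere would need.

\subsection*{A homological criterion}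
Let $Z$ be a compact symmetric subset of a Euclidean unit sphere and $\overline Z=Z/\pm$. The projection $q:Z\to\overline Z$ is a two-sheeted covering, and an odd map $\varphi:Z\to Z'$ induces a map $\overline\varphi:\overline Z\to\overline{Z'}$. Homology is singular homology, and $H^k(Y;\mathbb Z_2)=\operatorname{Hom}(H_k(Y;\mathbb Z_2),\mathbb Z_2)$. We recall three facts.
\begin{enumerate}
\item[(H1)] \emph{Borsuk's theorem.} An odd map $S^d\to S^d$ has odd degree.
\item[(H2)] \emph{Transfer.} Let $\operatorname{tr}$ send a singular simplex in $\overline Z$ to the sum of its two lifts. With $\mathbb Z_2$ coefficients, $0\to C_*(\overline Z)\xrightarrow{\operatorname{tr}}C_*(Z)\xrightarrow{q}C_*(\overline Z)\to0$ is exact, which gives an exact sequence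
\[
H_{k+1}(\overline Z;\mathbb Z_2)\to H_k(\overline Z;\mathbb Z_2)\xrightarrow{\operatorname{tr}_*}H_k(Z;\mathbb Z_2)\xrightarrow{q_*}H_k(\overline Z;\mathbb Z_2).
\]
An odd map $\varphi$ sends the two lifts of a simplex to the two lifts of its image, so $\varphi_*\operatorname{tr}_*=\operatorname{tr}_*\overline\varphi_*$.
\item[(H3)] For $d\ge2$, $H^*(\mathbb{RP}^d;\mathbb Z_2)=\mathbb Z_2[x]/(x^{d+1})$, where $x\in H^1$ takes the value $1$ on a loop exactly when the lifts of the loop to $S^d$ are not closed.
\end{enumerate}
For $d\ge2$ and an odd map $j:Z\to S^d$ consider the conditions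
\begin{enumerate}
\item[(T1)] $H_k(Z;\mathbb Z_2)=0$ and $H_k(\overline Z;\mathbb Z_2)=0$ for all $k>d$;
\item[(T2)] $j_*:H_d(Z;\mathbb Z_2)\to H_d(S^d;\mathbb Z_2)\cong\mathbb Z_2$ is an isomorphism;
\item[(T3)] $H_d(Z;\mathbb Z)=0$.
\end{enumerate}

\begin{proposition}\label{prop:criterion}
If \textup{(T1)} and \textup{(T2)} hold, then $\gamma(Z)\ge d+1$. If \textup{(T3)} holds, then there is no odd map $S^d\to Z$.
\end{proposition}

\begin{proof}
Assume (T3) and let $h:S^d\to Z$ be odd. Then $j\circ h$ has odd degree by (H1), while its action on $H_d(S^d;\mathbb Z)$ factors through $H_d(Z;\mathbb Z)=0$, so its degree is $0$. This is a contradiction.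

Assume (T1) and (T2), and use $\mathbb Z_2$ coefficients. We first show that $\operatorname{tr}_*:H_d(\overline Z)\to H_d(Z)$ is an isomorphism. It is injective because $H_{d+1}(\overline Z)=0$. If $H_d(\overline Z)$ were zero, exactness at $H_d(Z)$ would force $H_d(Z)=0$, whereas $H_d(Z)\cong\mathbb Z_2$. An injective map from a nonzero group to $\mathbb Z_2$ is an isomorphism. The same argument applies to $S^d\to\mathbb{RP}^d$. In the identity $j_*\operatorname{tr}_*=\operatorname{tr}_*\overline j_*$ on $H_d(\overline Z)$, three of the four maps are isomorphisms, so $\overline j_*$ is one too. Dually $\overline j^{\,*}$ is an isomorphism on $H^d$, and $(\overline j^{\,*}x)^d=\overline j^{\,*}(x^d)\ne0$.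

The class $\overline\varphi^{\,*}x\in H^1(\overline Z)$ is the same for all odd maps $\varphi:Z\to S^d$. Indeed, $H_1(\overline Z)$ is generated by loops. A lift of a loop $\ell$ to $Z$ runs from some $z$ to $z$ or to $-z$, and its image under $\varphi$, a lift of $\overline\varphi\circ\ell$, runs from $\varphi(z)$ to $\varphi(z)$ or to $-\varphi(z)$ accordingly. So the value of $\overline\varphi^{\,*}x$ on $\ell$ is determined by $\ell$ and $Z$.

If $\gamma(Z)\le d$, there is an odd map $Z\to\mathbb R^d\setminus\{0\}$, and after normalization an odd map $\varphi:Z\to S^{d-1}\subset S^d$. Then $\overline\varphi$ factors through $\mathbb{RP}^{d-1}$, whose $d$-th cohomology vanishes, so $0=\overline\varphi^{\,*}(x^d)=(\overline\varphi^{\,*}x)^d=(\overline j^{\,*}x)^d$, a contradiction.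
\end{proof}

For $Z\subset S^{D-1}$ define the suspension $SZ=\{(\sqrt{1-t^2}\,z,t):z\in Z,\ |t|\le1\}\subset S^D$. It is compact and symmetric, and by (Q) it is homeomorphic to $Z\times[-1,1]$ with each of $Z\times\{1\}$ and $Z\times\{-1\}$ collapsed to a point. We have $S(S^d)=S^{d+1}$, and $j$ induces the odd map $Sj(\sqrt{1-t^2}\,z,t)=(\sqrt{1-t^2}\,j(z),t)$ from $SZ$ to $S^{d+1}$.

\begin{lemma}\label{lem:susp}
If $(Z,j)$ satisfies \textup{(T1)--(T3)} in dimension $d$, then $(SZ,Sj)$ satisfies them in dimension $d+1$.
\end{lemma}

\begin{proof}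
The suspension isomorphism $\tilde H_{k+1}(SZ)\cong\tilde H_k(Z)$ holds for all coefficients and is natural in $Z$. It gives (T2), (T3) and the first half of (T1). For the second half, cover $\overline{SZ}$ by the open images $U$ of $\{|t|>\frac13\}$ and $V$ of $\{|t|<\frac23\}$. The set $U$ is homeomorphic to $\{t>\frac13\}\subset SZ$, which contracts to the pole $(0,1)$. The set $V$ deformation retracts onto $\overline Z$, since shrinking $t$ to $0$ commutes with the antipodal map. The intersection $U\cap V$ is homeomorphic to $Z\times(\frac13,\frac23)$. In the Mayer--Vietoris sequence $H_k(U)\oplus H_k(V)\to H_k(\overline{SZ})\to H_{k-1}(U\cap V)$ with $\mathbb Z_2$ coefficients, both outer terms vanish for $k>d+1$.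
\end{proof}

\subsection*{The Klein bottle}
By the universal coefficient theorem, $H_d(Z;\mathbb Z_2)$ is the sum of $H_d(Z;\mathbb Z)\otimes\mathbb Z_2$ and $\operatorname{Tor}(H_{d-1}(Z;\mathbb Z),\mathbb Z_2)$. So (T2) and (T3) together require $2$-torsion in $H_{d-1}(Z;\mathbb Z)$. This would be impossible for $d=1$, as $H_0$ is free, and for $d=2$ it points to a nonorientable surface.

Start from latitude and longitude, $(a,b)\mapsto(\cos a\cos b,\cos a\sin b,\sin a)$, viewed as a map from the torus $\mathbb T=\mathbb R^2/2\pi\mathbb Z^2$ to $S^2$. It is invariant under $\iota(a,b)=(\pi-a,b+\pi)$, and it changes sign under $a\mapsto a+\pi$. On the quotient $\mathbb T/\iota$ it fails to be injective only over the poles, where it forgets $b$. To embed $\mathbb T/\iota$ we add two coordinates with the same symmetries that remember $b$ modulo $\pi$ at the poles: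
\[
f(a,b)=\Big(\cos a\cos b,\ \cos a\sin b,\ \frac{\sin a\cos2b}{\sqrt2},\ \frac{\sin a\sin2b}{\sqrt2},\ \frac{\sin a}{\sqrt2}\Big),\qquad X=f(\mathbb R^2).
\]
Here $|f|^2=\cos^2a+\frac12\sin^2a+\frac12\sin^2a=1$, so $X\subset S^4\subset\mathbb R^5\subset\mathbb R^N$. This inclusion is the only use of the hypothesis $N\ge5$. Let $e_1=(1,0,\dots,0)=f(0,0)$, and let $G:\mathbb R^N\to\mathbb R^3$ be the linear map $G(x)=(x_1,x_2,\sqrt2\,x_5)$, so that $G\circ f$ is the latitude--longitude map and $G(X)\subset S^2$.

\begin{lemma}\label{lem:klein}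
$X$ is a compact, connected, nonorientable, smoothly embedded surface with $X=-X$, and $(X,G|_X)$ satisfies \textup{(T1)--(T3)} with $d=2$.
\end{lemma}

\begin{proof}
Every coordinate of $f$ changes sign under $a\mapsto a+\pi$, so $X=-X$. On $\mathbb T$ the map $\iota$ is a smooth involution, since $\iota^2(a,b)=(a,b+2\pi)$; it has no fixed point, since it shifts $b$ by $\pi$; and it reverses orientation, since its Jacobian determinant is $-1$. Thus $K=\mathbb T/\iota$ is a closed connected smooth surface. It is nonorientable, because an orientation of $K$ would pull back to an $\iota$-invariant orientation of $\mathbb T$. (Being doubly covered by the torus, it has Euler characteristic $0$ and is a Klein bottle.) From $\cos(\pi-a)=-\cos a$, $\sin(\pi-a)=\sin a$ and $e^{i(b+\pi)}=-e^{ib}$ we get $f\circ\iota=f$, so $f$ induces a smooth map $K\to\mathbb R^N$ with image $X$.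

This map is injective. Let $f(a,b)=f(a',b')$, and read congruences modulo $2\pi$. The fifth coordinate gives $\sin a'=\sin a$ and the first two give $\cos a'\,e^{ib'}=\cos a\,e^{ib}$. If $\cos a\ne0$, then either $\cos a'=\cos a$ and $b'\equiv b$, so $(a',b')\equiv(a,b)$, or $\cos a'=-\cos a$ and $b'\equiv b+\pi$, so $(a',b')\equiv\iota(a,b)$. If $\cos a=0$, then $a'\equiv a\equiv\pi-a$, and the third and fourth coordinates give $e^{2ib'}=e^{2ib}$, so $b'\equiv b$ or $b'\equiv b+\pi$; the conclusion is the same.

It is an immersion. We have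
\begin{align*}
\partial_af&=\Big(-\sin a\cos b,\ -\sin a\sin b,\ \frac{\cos a\cos2b}{\sqrt2},\ \frac{\cos a\sin2b}{\sqrt2},\ \frac{\cos a}{\sqrt2}\Big),\\
\partial_bf&=\big(-\cos a\sin b,\ \cos a\cos b,\ -\sqrt2\sin a\sin2b,\ \sqrt2\sin a\cos2b,\ 0\big),
\end{align*}
so $\partial_af\cdot\partial_bf=0$, $|\partial_af|^2=1$ and $|\partial_bf|^2=\cos^2a+2\sin^2a\ge1$. An injective immersion of a compact manifold is an embedding.

Recall that a closed connected surface $Y$ has no homology above degree $2$, that $H_2(Y;\mathbb Z)=0$ if $Y$ is nonorientable, and that $H_2(Y;\mathbb Z_2)\to H_2(Y,Y\setminus\{y\};\mathbb Z_2)\cong\mathbb Z_2$ is an isomorphism for every $y\in Y$. Since the antipodal map acts freely, $\overline X$ is also a closed connected surface, and (T1), (T3) follow. For (T2) let $P=(1,0,0)\in S^2$. If $G(f(a,b))=P$, then $\sin a=0$ and $\cos a\cos b=1$, so $f(a,b)=e_1$. Hence $G$ is a map of pairs $(X,X\setminus\{e_1\})\to(S^2,S^2\setminus\{P\})$. Both $f$ and $G\circ f$ are local diffeomorphisms at $(0,0)$, onto $X$ and $S^2$, so $G$ maps a neighborhood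 of $e_1$ in $X$ homeomorphically onto a neighborhood of $P$. By excision $G$ induces an isomorphism of the relative groups, and therefore of $H_2(\,\cdot\,;\mathbb Z_2)$.
\end{proof}

By Proposition~\ref{prop:criterion}, $\gamma(X)\ge3$ and $X$ receives no odd map from $S^2$. Yet Theorem~\ref{thm:main}(a) and Lemma~\ref{lem:sandwich} show that odd maps $X\to\mathcal M^{c'}$ and $\mathcal M^c\to X$ with $c'<c$ never exist together. At least one suspension is needed, and this is where $n\ge4$ enters. Fix $n\ge4$, put $m=n-4$, and let
\[
C_X=\{\tau x:\tau\ge0,\ x\in X\},\qquad T=S^{N+m}\cap\big(C_X\times\mathbb R\times\mathbb R^m\big).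
\]
Points of $T$ are written $(\tau x,t,s)$ with $\tau\ge0$, $x\in X$, $t\in\mathbb R$, $s\in\mathbb R^m$ and $\tau^2+t^2+|s|^2=1$.

\begin{corollary}\label{cor:T}
$\gamma(T)\ge n$, and there is no odd map $S^{n-1}\to T$.
\end{corollary}

\begin{proof}
For $Z\subset S^{D-1}$ with cone $C_Z=\{\tau z:\tau\ge0,\ z\in Z\}$, the definition of $SZ$ gives $SZ=S^D\cap(C_Z\times\mathbb R)$ and $C_{SZ}=C_Z\times\mathbb R$. So $T$ is the $(m+1)$-fold suspension of $X$. By Lemmas~\ref{lem:klein} and~\ref{lem:susp} it satisfies (T1)--(T3) with $d=m+3=n-1$, and Proposition~\ref{prop:criterion} applies.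
\end{proof}

\section{The domain}\label{sec:domain}

For a fixed Lipschitz function $u$, as $p\to\infty$ we have $E(u)^{1/p}=\|\nabla u\|_p\to\|\nabla u\|_\infty$ and $\|u\|_p\to\max|u|$. So $\mathcal M^{\mu^p}$ should behave like the set of $\mu$-Lipschitz functions that vanish off $\Omega$ and have $\max|u|=1$. Such a function needs room: a peak of height about $1$ and slope at most $\mu$ occupies a ball of radius about $1/\mu$. The shape of $\Omega$ then dictates where peaks can sit.

\subsection*{A planar model}
Replace $X$ by the unit circle $S^1\subset\mathbb R^2$, take $\rho<r<1$ close to $1$ and $1/r<\mu<1/\rho$, and let $\Omega_0=\{1-r<|y|<1+r\}$ be the union of the discs $B(x,r)$, $x\in S^1$. Let $u$ be $\mu$-Lipschitz on $\mathbb R^2$, zero off $\Omega_0$, with $\max|u|=1$. Call $x$ a peak if $|u(x)|\ge\mu\rho$; peaks exist because $\mu\rho<1$.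
\begin{itemize}
\item If $x$ is a peak and $y\notin\Omega_0$, then $\mu\rho\le|u(x)-u(y)|\le\mu|x-y|$. So $B(x,\rho)\subset\Omega_0$, which means $\big||x|-1\big|\le r-\rho$: peaks lie near the circle.
\item If $x$ is a positive and $x'$ a negative peak, then $2\mu\rho\le\mu|x-x'|$, and the parallelogram identity gives $|x+x'|^2=2|x|^2+2|x'|^2-|x-x'|^2\le4(1+r-\rho)^2-4\rho^2$, which is small: peaks of opposite sign are nearly antipodal.
\end{itemize}
So a function with peaks of both signs selects approximately a point $x$ of the circle, and $-u$ selects $-x$. A function with only positive peaks selects nothing, since its peaks may be spread around the circle; all such functions should go to one point, the north pole. This is a map to the suspension $S(S^1)$. Conversely, with the tent $\xi(y)=(1-|y|/r)_+$, the functions $\xi(\cdot-x)-\xi(\cdot+x)$ have height $1$ and slope $1/r<\mu$, and they form an odd copy of the circle. The hole is essential: in the full disc of radius $1+r$, every $x$ with $|x|\le1+r-\rho$ is the center of a disc of radius $\rho$.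

In the model the suspension is the sphere $S^2$ and no gap appears. We now replace the circle by the Klein bottle. For the remaining $m$ suspension coordinates we add $m$ balls, each with room for one peak, and join everything by a thin neighborhood of a segment, which has room for none.

\subsection*{Construction}
Let $q_j=(1+3j)e_1$ for $1\le j\le m$, let $J$ be the segment from $e_1$ to $(1+3m)e_1$, and let $Q=\{q_1,\dots,q_m\}$. For $0<r\le1$ put
\[
K_r=\bigcup_{x\in X}\bar B(x,r)\ \cup\ \bigcup_{j=1}^m\bar B(q_j,r)\ \cup\ J
\]
(Figure~\ref{fig:K}). This set is compact and increasing in $r$. It is connected because $X\cup J$ is connected and contains all the centers, and its distance from the origin is at least $1-r$. The next lemma replaces the first computation of the model.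

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!20,even odd rule] (0,0) circle (1.85) (0,0) circle (0.15);
\fill[gray!20] (4,0) circle (0.85) (7,0) circle (0.85);
\draw (0,0) circle (1.85) (0,0) circle (0.15) (4,0) circle (0.85) (7,0) circle (0.85);
\draw[dashed] (0,0) circle (1);
\draw[thick] (1,0) -- (7,0);
\draw[thick] (120:1) circle (0.85) (300:1) circle (0.85);
\fill (120:1) circle (0.04) (300:1) circle (0.04) (1,0) circle (0.04) (4,0) circle (0.04) (7,0) circle (0.04);
\node[above left] at (120:1) {$x$};
\node[below right] at (300:1) {$-x$};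
\node[above right] at (1,0) {$e_1$};
\node[above] at (2.5,0) {$J$};
\node[above] at (4,0) {$q_1$};
\node[above] at (7,0) {$q_2$};
\end{tikzpicture}
\caption{The set $K_r$ for $m=2$, drawn in the plane with the unit circle (dashed) in place of the Klein bottle $X$. The balls of radius $r<1$ centered on the circle fill an annulus that misses the origin. Two disjoint balls of radius close to $1$ inside the annulus have nearly antipodal centers $x$ and $-x$. The segment $J$ joins the annulus to the balls centered at $q_1$ and $q_2$.}
\label{fig:K}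
\end{figure}

\begin{lemma}\label{lem:centers}
For every $\varepsilon>0$ there is $\delta>0$ with the following property. Let $1-\delta<\rho<r<1$ and $0<\eta<\delta$, and let $\Omega$ be open with $0\notin\Omega$ and $\Omega\subset\{\operatorname{dist}(\cdot,K_r)<\eta\}$. Then $B(x,\rho)\subset\Omega$ implies $\operatorname{dist}(x,X\cup Q)<\varepsilon$.
\end{lemma}

\begin{proof}
Otherwise there are $\rho_k<r_k<1$ tending to $1$, $\eta_k\to0$, sets $\Omega_k$ as in the statement, and points $x_k$ with $B(x_k,\rho_k)\subset\Omega_k$ and $\operatorname{dist}(x_k,X\cup Q)\ge\varepsilon$. Since $\operatorname{dist}(x_k,K_1)\le\eta_k$, we may assume $x_k\to x$, and $\operatorname{dist}(x,X\cup Q)\ge\varepsilon$. From $0\notin B(x_k,\rho_k)$ we get $|x|\ge1$. If $|y-x|<1$, then $y\in B(x_k,\rho_k)$ for large $k$, so $\operatorname{dist}(y,K_1)\le\eta_k\to0$ and $y\in K_1$. Thus $B(x,1)\subset K_1$.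

The segment $J$ has measure zero, so $B(x,1)\setminus J$ is dense in $\bar B(x,1)$, and $\bar B(x,1)$ lies in the union of the closed sets $F_0=\bigcup_{x'\in X}\bar B(x',1)$ and $F_j=\bar B(q_j,1)$. These sets are pairwise disjoint: $F_0\subset\bar B(0,2)$, the $F_j$ with $j\ge1$ lie in $\{|y|\ge3\}$, and their centers are at least $3$ apart. Being connected, $\bar B(x,1)$ lies in one of them. If it lies in $F_j$ with $j\ge1$, then $x=q_j$. If it lies in $F_0$, consider its point $z=x+x/|x|$, with $|z|=|x|+1\ge2$. There is $x'\in X$ with $|z-x'|\le1$, and $2\le|z|\le|x'|+|z-x'|\le2$. Equality forces $z=2x'$ and $|x|=1$, so $z=2x$ and $x=x'\in X$. Both cases contradict $\operatorname{dist}(x,X\cup Q)\ge\varepsilon$.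
\end{proof}

We fix the parameters in the following order. By the tubular neighborhood theorem, applied to the compact embedded surface $X$, there is $\varepsilon_1\in(0,\frac12)$ such that every $y$ with $\operatorname{dist}(y,X)<\varepsilon_1$ has a unique nearest point $\pi(y)\in X$ and $\pi$ is continuous. Since $X=-X$, the point $-\pi(y)$ is nearest to $-y$, so $\pi$ is odd. Choose $0<\varepsilon<\varepsilon_1^2/256$, then $\delta$ from Lemma~\ref{lem:centers}, decreased so that $\delta\le\varepsilon$, and then
\begin{equation}\label{eq:params}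
1-\delta<\rho<r<1,\qquad0<\eta<\min(\delta,1-r),\qquad\frac1r<\mu'<\mu<\frac1\rho,\qquad\mu\rho<\theta<1 .
\end{equation}

Take $\psi\in C_c^\infty(\mathbb R^N;[0,1])$ with $\psi=1$ on $K_r$ and support in $\{\operatorname{dist}(\cdot,K_r)<\eta\}$. By Sard's theorem $\psi$ has a regular value $c_0\in(0,1)$. Let $\Omega$ be the component of $\{\psi>c_0\}$ that contains the connected set $K_r$. At a point $y\in\partial\Omega$ we have $\psi(y)=c_0$ and $\nabla\psi(y)\ne0$, so in a small neighborhood $W$ of $y$ the set $\{\psi>c_0\}\cap W$ is one side of a smooth graph. This side is connected and meets $\Omega$, so it equals $\Omega\cap W$. Hence $\Omega$ is a bounded domain with $C^\infty$ boundary, $K_r\subset\Omega$, and $0\notin\Omega$ because $\eta<1-r$. With $X^\varepsilon=\{\operatorname{dist}(\cdot,X)<\varepsilon\}$ and $B_j=B(q_j,\varepsilon)$, which are pairwise disjoint, we have: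
\begin{enumerate}
\item[(F1)] If $B(x,\rho)\subset\Omega$, then $x\in X^\varepsilon\cup B_1\cup\dots\cup B_m$. This is Lemma~\ref{lem:centers}.
\item[(F2)] If $x,x'\in X^\varepsilon$ and $|x-x'|\ge2\rho$, then $|x+x'|<\varepsilon_1/4$. Indeed, $\rho>1-\varepsilon$ and the parallelogram identity give $|x+x'|^2\le4(1+\varepsilon)^2-4(1-\varepsilon)^2=16\varepsilon<\varepsilon_1^2/16$.
\item[(F3)] If $x,x'\in B_j$, then $|x-x'|<2\varepsilon<2\rho$.
\end{enumerate}
The domain $\Omega$ and the numbers in \eqref{eq:params} are fixed from now on; only $p$ varies.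

\section{From functions of low energy to $T$}\label{sec:lower}

For $p>N$, Morrey's inequality $|u(x)-u(y)|\le C_{N,p}|x-y|^{1-N/p}\|\nabla u\|_p$ shows that each $u\in W_0^{1,p}(\Omega)$ is a uniform limit of functions in $C_c^\infty(\Omega)$; we use its continuous representative on $\mathbb R^N$, which vanishes off $\Omega$. The model used the Lipschitz bound. For large finite $p$ it holds up to a small additive error, which the strict inequality $\mu\rho<\theta$ absorbs.

\begin{lemma}\label{lem:almostlip}
For every $\sigma>0$ there is $p_\sigma>N$ such that, for $p\ge p_\sigma$ and $u\in W_0^{1,p}(\Omega)$ with $\|\nabla u\|_p\le\mu$,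
\[
|u(x)-u(y)|\le\mu|x-y|+\sigma\qquad\text{for all }x,y\in\mathbb R^N .
\]
\end{lemma}

\begin{proof}
Otherwise there are $p_k\to\infty$, functions $u_k$ with $\|\nabla u_k\|_{p_k}\le\mu$ and points with $|u_k(x_k)-u_k(y_k)|>\mu|x_k-y_k|+\sigma$. For $q>N$ and $p_k\ge q$, H\"older's inequality gives $\|\nabla u_k\|_q\le|\Omega|^{1/q-1/p_k}\mu$. By Morrey's inequality with one fixed such $q$, the $u_k$ are equicontinuous, and they are uniformly bounded because they vanish off the bounded set $\Omega$. By the Arzel\`a--Ascoli theorem a subsequence converges uniformly on $\mathbb R^N$ to a continuous function $v$ that vanishes off $\Omega$. For each $q>N$ the gradients are bounded in $L^q$, so a further subsequence converges weakly in $L^q$; the limit is the distributional gradient of $v$, and weak lower semicontinuity of the norm gives $\|\nabla v\|_q\le|\Omega|^{1/q}\mu$. Letting $q\to\infty$ we get $|\nabla v|\le\mu$ a.e. The mollifications of $v$ are then $\mu$-Lipschitz and converge to $v$, so $v$ is $\mu$-Lipschitz on $\mathbb R^N$. For large $k$ we have $\max|u_k-v|<\sigma/2$,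 hence $|v(x_k)-v(y_k)|>\mu|x_k-y_k|$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:peaks}
There is $p_0>N$ such that for $p\ge p_0$ and $u\in\mathcal M^{\mu^p}$:
\begin{enumerate}
\item[(P1)] $\max|u|>\theta$;
\item[(P2)] if $|u(x)|\ge\theta$, then $x\in X^\varepsilon\cup B_1\cup\dots\cup B_m$;
\item[(P3)] if $u(x)\ge\theta$ and $u(x')\le-\theta$, then $|x-x'|\ge2\rho$.
\end{enumerate}
\end{lemma}

\begin{proof}
From $1=\|u\|_p\le|\Omega|^{1/p}\max|u|$ and $|\Omega|^{-1/p}\to1>\theta$ we get (P1) for large $p$. Let $\sigma=\theta-\mu\rho>0$ and $p\ge p_\sigma$. If $|u(x)|\ge\theta$ and $y\notin\Omega$, then $\theta\le\mu|x-y|+\sigma$, so $|x-y|\ge\rho$. Thus $B(x,\rho)\subset\Omega$, and (F1) gives (P2). In (P3), $2\theta\le\mu|x-x'|+\sigma$, so $\mu|x-x'|\ge2\theta-\sigma\ge2\mu\rho$.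
\end{proof}

The location of a maximum point does not depend continuously on $u$, so we average over the set where $|u|>\theta$. The average is meaningful only when peaks of both signs lie near $X$, for only then are they confined to small balls. We therefore weight the position by a factor that vanishes when one sign is absent; this is exactly the cone structure of $C_X$.

\begin{proposition}\label{prop:Psi}
For $p\ge p_0$ there is an odd map $\Psi:\mathcal M^{\mu^p}\to T$.
\end{proposition}

\begin{proof}
For $u\in\mathcal M^{\mu^p}$ let $\kappa^+=(u-\theta)_+$, $\kappa^-=(-u-\theta)_+$ and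
\[
a=\int_{X^\varepsilon}\kappa^+\,dx,\qquad b=\int_{X^\varepsilon}\kappa^-\,dx,\qquad y=\int_{X^\varepsilon}x\,(\kappa^+-\kappa^-)\,dx,\qquad s_j=\int_{B_j}(\kappa^+-\kappa^-)\,dx .
\]
These quantities are continuous in $u$ even for the $L^1$ norm, since $t\mapsto(\pm t-\theta)_+$ is $1$-Lipschitz and $X^\varepsilon$ is bounded. Replacing $u$ by $-u$ exchanges $\kappa^+$ and $\kappa^-$, so $(a,b,y,s)$ becomes $(b,a,-y,-s)$, where $s=(s_1,\dots,s_m)$.

\emph{We cannot have $a=b=0$ and $s=0$.} By (P1) and (P2), $\{|u|>\theta\}$ is a nonempty open subset of $X^\varepsilon\cup B_1\cup\dots\cup B_m$. If it meets $X^\varepsilon$, then $a+b>0$. If it meets $B_j$, then by (P3) and (F3) one of $\kappa^\pm$ vanishes on $B_j$ and the other does not, so $s_j\ne0$.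

\emph{If $a,b>0$, then $\operatorname{dist}(y/(a+b),X)<\varepsilon_1$.} The sets $P_+=\{x\in X^\varepsilon:u(x)>\theta\}$ and $P_-=\{x\in X^\varepsilon:u(x)<-\theta\}$ are nonempty, and $|x+x'|<\varepsilon_1/4$ for $x\in P_+$, $x'\in P_-$ by (P3) and (F2). Fix $x_0\in P_+$. Then $-P_-\subset B(x_0,\varepsilon_1/4)$, and for $x\in P_+$ and any $x'\in P_-$ we have $|x-x_0|\le|x+x'|+|x'+x_0|<\varepsilon_1/2$. Since
\[
\frac y{a+b}=\frac1{a+b}\Big(\int_{P_+}x\,\kappa^+\,dx+\int_{P_-}(-x)\,\kappa^-\,dx\Big)
\]
is a weighted average of points of $P_+\cup(-P_-)$, it lies in the convex set $\bar B(x_0,\varepsilon_1/2)$. As $\operatorname{dist}(x_0,X)<\varepsilon<\varepsilon_1/4$, the claim follows.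

Define
\[
\tilde\Psi(u)=\Big(\min(a,b)\,\pi\Big(\frac y{a+b}\Big),\ a-b,\ s\Big)\in C_X\times\mathbb R\times\mathbb R^m,
\]
where the first entry is $0$ if $\min(a,b)=0$. The first entry is continuous on the open set where $\min(a,b)>0$. It is continuous at points where $\min(a,b)=0$ because its norm equals $\min(a,b)$. The map $\tilde\Psi$ is odd because $\pi$ is odd. If $\tilde\Psi(u)=0$, then $\min(a,b)=0$, $a=b$ and $s=0$, which was excluded. Since $C_X\times\mathbb R\times\mathbb R^m$ is invariant under positive scaling, $\Psi=\tilde\Psi/|\tilde\Psi|$ maps into $T$.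
\end{proof}

\section{From $T$ to functions of lower energy}\label{sec:upper}

The building blocks are the tent and the ridge
\[
\xi(y)=\Big(1-\frac{|y|}r\Big)_+,\qquad\Theta(y)=\max_{x\in X}\xi(y-x)=\Big(1-\frac{\operatorname{dist}(y,X)}r\Big)_+ .
\]
Both have height $1$ and are $1/r$-Lipschitz. The construction follows Step 2 of Section~\ref{sec:low}. On the copy $\{\tau=1\}$ of $X$ in $T$ we take $\xi(\cdot-x)-\xi(\cdot+x)$. As $t$ increases the negative tent shrinks, and it disappears at $t=\tau$. As $\tau\to0$ the point $x$ is no longer determined, so the positive tent must be replaced by something independent of $x$. The ridge does this: it dominates every tent $\xi(\cdot-x)$, and taking a maximum, the limit of $\oplus$ as $p\to\infty$, does not increase Lipschitz constants. The support of the ridge contains those of both tents, so it is switched on only after the negative tent has gone.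

\begin{proposition}\label{prop:Phi}
There is $p_1$ such that for $p\ge p_1$ there is an odd map $\Phi:T\to\mathcal M^{(\mu')^p}$.
\end{proposition}

\begin{proof}
For $\tau\ge0$, $x\in X$, $t\in\mathbb R$, $s\in\mathbb R^m$ let
\begin{align*}
V(\tau,x,t)&=\max\big\{(\tau+t)_+\,\xi(\cdot-x),\ (t-\tau)_+\,\Theta\big\},\\
u(\tau,x,t,s)&=V(\tau,x,t)-V(\tau,-x,-t)+\sum_{j=1}^ms_j\,\xi(\cdot-q_j).
\end{align*}
The functions $\xi(\cdot\mp x)$, $\Theta$ and $\xi(\cdot-q_j)$ are supported in $K_r\subset\Omega$, so $u$ is Lipschitz with compact support in $\Omega$, and $u\in W_0^{1,p}(\Omega)$ by (S4).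

\emph{An odd map on $T$.} Let $\tilde T$ be the compact set of $(\tau,x,t,s)\in[0,\infty)\times X\times\mathbb R\times\mathbb R^m$ with $\tau^2+t^2+|s|^2=1$. On $\tilde T$ the map $u$ is continuous into $W^{1,p}(\mathbb R^N)$, by Lemma~\ref{lem:plus} and the continuity of translations in $W^{1,p}(\mathbb R^N)$. The surjection $\tilde T\to T$, $(\tau,x,t,s)\mapsto(\tau x,t,s)$, identifies distinct points only when $\tau=0$, since $|x|=1$. For $\tau=0$ we have $V(0,x,t)=t_+\max\{\xi(\cdot-x),\Theta\}=t_+\Theta$ for all $x\in X$, so $u$ does not depend on $x$. By (Q), $u$ is a continuous map on $T$. It is odd, because $u(\tau,-x,-t,-s)=-u(\tau,x,t,s)$.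

\emph{The terms of $u$ have disjoint supports.} If $|t|<\tau$, the ridge is absent from both $V(\tau,x,t)$ and $V(\tau,-x,-t)$, which are multiples of tents supported in $\bar B(x,r)$ and $\bar B(-x,r)$. These balls are disjoint because their centers are at distance $2>2r$. If $t\ge\tau$, then $(\tau-t)_+=(-t-\tau)_+=0$, so $V(\tau,-x,-t)=0$. If $t\le-\tau$, then $(\tau+t)_+=(t-\tau)_+=0$, so $V(\tau,x,t)=0$. Both functions $V$ are supported in $\bar B(0,1+r)$, while the balls $\bar B(q_j,r)$ are pairwise disjoint and lie in $\{|y|\ge4-r\}$.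

\emph{The energy.} Let $M=\max(\tau+|t|,|s_1|,\dots,|s_m|)$, which is positive on $T$. Every coefficient in the definition of $u$ is at most $M$ in absolute value, so each term is $M/r$-Lipschitz. The supports are disjoint compact sets, so near any point at most one term is nonzero, and $|\nabla u|\le M/r$ a.e. For the same reason $|u|$ is at least the absolute value of each term, and one term dominates $M$ times a translate of $\xi$: the term $s_j\xi(\cdot-q_j)$ if $M=|s_j|$, the term $V(\tau,x,t)\ge(\tau+t)\xi(\cdot-x)$ if $M=\tau+|t|$ and $t\ge0$, and the term $V(\tau,-x,-t)\ge(\tau-t)\xi(\cdot+x)$ if $M=\tau+|t|$ and $t\le0$. Hence $\|u\|_p\ge M\|\xi\|_p>0$ and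
\[
\frac{\|\nabla u\|_p}{\|u\|_p}\le\frac{|\Omega|^{1/p}}{r\,\|\xi\|_p}\quad\text{on }T .
\]
As $p\to\infty$ the right side tends to $1/r<\mu'$, because $\|\xi\|_p\to\max\xi=1$. So it is at most $\mu'$ for $p\ge p_1$, and $\Phi=u/\|u\|_p$ is the required map.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $\Omega$, $\mu'<\mu$ be as in Section~\ref{sec:domain}, and let $p\ge p_*=\max(p_0,p_1)$. By Corollary~\ref{cor:T}, $T$ satisfies the topological hypotheses of Lemma~\ref{lem:sandwich}. Part (i) of that lemma with Proposition~\ref{prop:Phi} gives $\lambda_n^{LS}\le(\mu')^p$, and part (ii) with Proposition~\ref{prop:Psi} gives $\lambda_n''\ge\mu^p$.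
\end{proof}

\begin{thebibliography}{1}
\bibitem{limit} \emph{The limit as $p\rightarrow1$ of the higher eigenvalues of the $p$-Laplacian operator $-\Delta_p$}, \texttt{https://www.uv.es/segurase/SS3.pdf}.
\end{thebibliography}
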